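\title{Oblivious $\ell_p$ subspace embeddings with distortion $1+\varepsilon$ and $\exp(O(d/\varepsilon))$ rows}

\begin{abstract}
Let $1\le p<2$. We show that an $r\times n$ matrix of independent $p$-stable variables, scaled by a constant multiple of $(r\log r)^{-1/p}$, preserves with probability $1-\delta$ the $\ell_p$ norms of all vectors of any fixed $d$-dimensional subspace of $\mathbb{R}^n$ up to a factor $1+\varepsilon$, as soon as $\log r\ge C_p\,d/(\varepsilon\delta)$. The bound does not depend on $n$. For $1<p<2$ this gives oblivious $\ell_p$ subspace embeddings with distortion $1+\varepsilon$ and $\exp(\operatorname{poly}(d,\varepsilon^{-1}))$ rows, and we prove that every oblivious embedding needs $\log r\ge d/(8000\,\varepsilon\delta)$ when $d/(\varepsilon\delta)$ and $n$ are large. Both proofs split a stable vector according to the size of its jumps.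
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $\mathbf{A}\in\mathbb{R}^{n\times d}$ and $\kappa\ge1$. A matrix $\mathbf{S}\in\mathbb{R}^{r\times n}$ is an \emph{$\ell_p$ subspace embedding of $\mathbf{A}$ with distortion $\kappa$} if
\begin{equation}\label{eq:embedding}
\|\mathbf{A}x\|_p\le\|\mathbf{S}\mathbf{A}x\|_p\le\kappa\,\|\mathbf{A}x\|_p\qquad\text{for all }x\in\mathbb{R}^d .
\end{equation}
Thus $\mathbf{S}$ maps the column space of $\mathbf{A}$, a subspace of $\ell_p^n$ of dimension at most $d$, into $\ell_p^r$ and changes no norm by more than the factor $\kappa$. Such a map shrinks problems. If $\mathbf{S}$ embeds the matrix $[\mathbf{A}\ \,b]$ and $\hat x$ minimizes $\|\mathbf{S}(\mathbf{A}x-b)\|_p$, then $\|\mathbf{A}\hat x-b\|_p\le\|\mathbf{S}(\mathbf{A}\hat x-b)\|_p\le\|\mathbf{S}(\mathbf{A}x-b)\|_p\le\kappa\|\mathbf{A}x-b\|_p$ for every $x$, so a regression problem with $n$ rows is solved, up to the factor $\kappa$, by one with $r$ rows.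

We want to choose $\mathbf{S}$ without looking at $\mathbf{A}$. A fixed matrix with $r<n$ rows has a kernel and fails when a nonzero column of $\mathbf{A}$ lies in it, so $\mathbf{S}$ must be random and must be allowed to fail with small probability.

\begin{definition}\label{def:ose}
An \emph{oblivious $\ell_p$ subspace embedding with distortion $\kappa$, failure probability $\delta$ and $r$ rows} is a probability distribution on $r\times n$ matrices $\mathbf{S}$, which may depend on $n$, $d$, $p$, $\kappa$ and $\delta$ but not on $\mathbf{A}$, such that for every $\mathbf{A}\in\mathbb{R}^{n\times d}$ property \eqref{eq:embedding} holds with probability at least $1-\delta$. When $\delta$ is not mentioned, $\delta=1/100$.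
\end{definition}

The identity matrix is an embedding with $r=n$ rows and distortion $1$; the point is to bound $r$ independently of $n$. For $p=1$, Wang and Woodruff showed that a dense Cauchy embedding achieves distortion $1+\varepsilon$ with $r=\exp(\exp(\operatorname{poly}(d)))$ rows, and Li, Woodruff and Yasuda showed that there is an oblivious $\ell_1$ embedding with distortion $1+\varepsilon$ and $r=\exp(\tilde O(d/\varepsilon))$ rows, for every $n$. The following question is posed in \cite{proposal}.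

\medskip
\noindent\textbf{Question.} \emph{Fix $p\in(1,2)$. Is there a polynomial $P$, depending only on $p$, such that for all integers $d,n\ge1$ and all $\varepsilon\in(0,1)$ there is an oblivious $\ell_p$ subspace embedding with distortion $1+\varepsilon$ and $r\le\exp(P(d,\varepsilon^{-1}))$ rows?}
\medskip

The answer is yes. To describe the embedding, let $1\le p<2$ and let
\[
\nu(du)=\frac p2\,|u|^{-1-p}\,du\quad\text{on }\mathbb{R}\setminus\{0\},\qquad \gamma_p=p\int_0^\infty(1-\cos u)\,u^{-1-p}\,du .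
\]
The integral converges at $0$ because $p<2$. The normalization is chosen so that $\nu(|u|^p>s)=1/s$. Throughout, $\xi$ is the symmetric $p$-stable variable with
\begin{equation}\label{eq:xi}
\mathbb{E}\,e^{it\xi}=e^{-\gamma_p|t|^p}=\exp\Big(-\int(1-\cos tu)\,\nu(du)\Big).
\end{equation}

\begin{theorem}[Upper bound]\label{thm:upper}
Let $p\in[1,2)$. There is a constant $C_p$ such that the following holds for all $d,n\ge1$, all $\varepsilon,\delta\in(0,1)$ and all integers $r$ with $\log r\ge C_p\,d/(\varepsilon\delta)$. If $\mathbf{S}_0$ is an $r\times n$ matrix with i.i.d.\ entries distributed as $\xi$, then $\mathbf{S}=\big((1-\frac\varepsilon4)\,r\log r\big)^{-1/p}\,\mathbf{S}_0$ satisfies, for every $\mathbf{A}\in\mathbb{R}^{n\times d}$,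
\[
\Pr\big[\,\|\mathbf{A}x\|_p\le\|\mathbf{S}\mathbf{A}x\|_p\le(1+\varepsilon)\|\mathbf{A}x\|_p\ \text{ for all }x\in\mathbb{R}^d\,\big]\ge1-\delta .
\]
\end{theorem}

With $\delta=1/100$ and $r=\lceil\exp(100\,C_p\,d/\varepsilon)\rceil\le\exp(100\,C_p\,d/\varepsilon+1)$, this answers the question with $P(d,\varepsilon^{-1})=100\,C_p\,d\,\varepsilon^{-1}+1$. The second theorem is not needed for the answer; it shows that no oblivious embedding, of any form, improves the exponent beyond the constant.

\begin{theorem}[Lower bound]\label{thm:lower}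
Let $p\in(1,2)$. There is a constant $C_p'$ such that if $\varepsilon\in(0,1)$, $\delta\in(0,\frac1{100}]$, $d/(\varepsilon\delta)\ge C_p'$ and $n\ge\exp(C_p'\,d/(\varepsilon\delta))$, then every oblivious $\ell_p$ subspace embedding with distortion $1+\varepsilon$, failure probability $\delta$ and $r$ rows has
\[
\log r\ge\frac{d}{8000\,\varepsilon\delta}.
\]
\end{theorem}

Hence, for $p\in(1,2)$, $\delta\le1/100$ and $d/(\varepsilon\delta)\ge C_p'$, the smallest number of rows that works for all $n$ is $\exp(\Theta_p(d/(\varepsilon\delta)))$. A lower bound on $n$ cannot be avoided in Theorem~\ref{thm:lower}, since $\mathbf{S}=I_n$ has $n$ rows.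

\paragraph{Notation.} Logarithms are natural, $\log_+t=\max(\log t,0)$, $|\cdot|_2$ is the Euclidean norm, and
\[
c_p=\frac{2}{2-p}\ge2 .
\]
The hypothesis $p<2$ enters the estimates through $c_p<\infty$. The set of pairs $(\mathbf{S},\mathbf{A})$ satisfying \eqref{eq:embedding} is an intersection of closed sets, one for each $x$, so it is closed; all events of this kind below are therefore Borel.

\section{Why the exponent is $d/(\varepsilon\delta)$}\label{sec:model}

\paragraph{One vector.} Let $g$ be a row of $\mathbf{S}_0$ and $y\in\mathbb{R}^n$. By \eqref{eq:xi} and independence, $\mathbb{E}\,e^{it\langle g,y\rangle}=\exp(-\gamma_p|t|^p\|y\|_p^p)$, so $\langle g,y\rangle$ has the law of $\|y\|_p\,\xi$. Therefore $\|\mathbf{S}_0y\|_p^p/\|y\|_p^p$ has the law of $\sum_{i\le r}|\xi_i|^p$, whatever $y\neq0$ and $n$ are. This is the reason to use stable entries. If $|\xi|^p$ had a finite mean, the law of large numbers would settle the case $d=1$ with normalization $r$. The mean is infinite: Lemma~\ref{lem:tail}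 shows that $\Pr(|\xi|^p>s)$ lies between $e^{-1/s}/(2s)$ and $c_p/s$.

A model with the same tail can be computed by hand. Let $X_1,\dots,X_r$ be i.i.d.\ with $\Pr(X>s)=1/s$ for $s\ge1$, and put $t=r/\delta$. Some $X_i$ exceeds $t$ with probability at most $r/t=\delta$. The truncated variable $X\mathbf{1}[X\le t]$ has mean $\int_1^ts^{-1}ds=\log t$ and second moment at most $t$, so the average of $r$ copies has variance at most $t/r=1/\delta$, and by Chebyshev's inequality it deviates from $\log t$ by more than $1/\delta$ with probability at most $\delta$. Since $\log t=\log r+\log(1/\delta)$ and $\log(1/\delta)\le1/\delta$,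
\[
\Pr\Big[\Big|\frac1r\sum_{i\le r}X_i-\log r\Big|\le\frac2\delta\Big]\ge1-2\delta .
\]
This explains the normalization $r\log r$. The error term comes from the largest summand: with probability $1-(1-\delta/r)^r\ge1-e^{-\delta}\ge\delta/2$ some $X_i$ exceeds $r/\delta$, and that one term adds more than $1/\delta$ to the average. The relative error is thus of order $1/(\delta\log r)$, and accuracy $\varepsilon$ asks for $\log r\approx1/(\varepsilon\delta)$.

\paragraph{Two guesses for dimension $d$.} The standard route from one vector to a subspace is a union bound over a net of about $(C/\varepsilon)^d$ points of the unit sphere. Each point must then fail with probability $\delta(\varepsilon/C)^d$, and the computation above demands $\log r\approx(C/\varepsilon)^d/(\varepsilon\delta)$, a doubly exponential number of rows. At the other extreme, if only $d$ independent directions mattered, each could fail with probability $\delta/d$, and $\log r\approx d/(\varepsilon\delta)$ would be the answer. The theorems say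 that the second guess is right.

\paragraph{The case $\mathbf{A}=I_d$.} Here the $i$-th coordinate of $\mathbf{S}_0x$ is $\sum_j\xi_{ij}x_j$. Put $\tau=r^{3/5}$ and call an entry large if $|\xi_{ij}|^p>\tau$. Some row has two large entries with probability at most $r\binom d2(c_p/\tau)^2\le c_p^2d^2r^{-1/5}$. When no row does, the vector $h(x)$ built from the large entries alone satisfies
\[
\|h(x)\|_p^p=\sum_{j\le d}|x_j|^p\,T_j,\qquad T_j=\sum_{i\le r}|\xi_{ij}|^p\,\mathbf{1}[|\xi_{ij}|^p>\tau].
\]
On the sphere $\|x\|_p=1$ this is a convex combination of $T_1,\dots,T_d$. It lies in a given interval for all $x$ as soon as the $d$ numbers $T_j$ do, and no net is needed. In the model, the computation above with $\delta/d$ in place of $\delta$ gives $T_j/r=\log(r/\tau)+O(d/\delta)$ for all $j$ with probability $1-2\delta$. The small entries behave differently: the average of $r$ copies of $X\mathbf{1}[X\le\tau]$ has mean $\log\tau$ and variance at most $\tau/r=r^{-2/5}$, so it fails to concentrate only with probability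 polynomially small in $r$, and this does beat a net once $\log r$ is a large multiple of $d\log(C/\varepsilon)$. The two contributions add up to $\log(r/\tau)+\log\tau=\log r$.

For general $\mathbf{A}$ two things change. First, the size of an entry of $\mathbf{S}_0$ is no longer the right notion. Replacing a row $a^T$ of $\mathbf{A}$ by $m$ copies of $m^{-1/p}a^T$ changes neither $\|\mathbf{A}x\|_p$ nor the law of $\mathbf{S}_0\mathbf{A}$, because $m^{-1/p}(\xi_1+\dots+\xi_m)$ has the law of $\xi$; yet it multiplies the number of entries. The splitting must depend only on the law of a row of $\mathbf{S}_0\mathbf{A}$, and the jumps of this infinitely divisible law provide it. Second, the heavy part is no longer determined by $d$ numbers; a normalization of $\mathbf{A}$ and the contraction principle take the place of the convex combination.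

\section{Jumps and moments}\label{sec:tools}

\subsection{Two scalar inequalities}
For $1\le p\le2$ and $a,b\in\mathbb{R}$,
\begin{equation}\label{eq:E}
\max(|a|,|b|)^p\ \le\ \tfrac12\big(|a+b|^p+|a-b|^p\big)\ \le\ (a^2+b^2)^{p/2}\ \le\ |a|^p+|b|^p .
\end{equation}
The first inequality is convexity of $|\cdot|^p$, applied to $a=\frac12((a+b)+(a-b))$ and $b=\frac12((a+b)+(b-a))$. The second is the power mean inequality, since $\frac12((a+b)^2+(a-b)^2)=a^2+b^2$. The third is subadditivity of $t\mapsto t^{p/2}$. If $X,X'$ are independent and $X'$ is symmetric, then $\mathbb{E}|X+X'|^p=\mathbb{E}\,\frac12(|X+X'|^p+|X-X'|^p)$, so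
\begin{equation}\label{eq:sym}
\mathbb{E}\max(|X|,|X'|)^p\le\mathbb{E}|X+X'|^p\le\mathbb{E}|X|^p+\mathbb{E}|X'|^p .
\end{equation}

\subsection{Symmetric infinitely divisible laws}
Let $\mu$ be a measure on $\mathbb{R}^m\setminus\{0\}$, invariant under $z\mapsto-z$, with $\int\min(1,|z|_2^2)\,d\mu<\infty$. By the L\'evy--Khintchine theorem there is a symmetric random vector $X$ with
\[
\mathbb{E}\,e^{i\langle x,X\rangle}=\exp\Big(-\int(1-\cos\langle x,z\rangle)\,\mu(dz)\Big).
\]
We write $X\sim\mathrm{ID}(\mu)$ and call $\mu$ the L\'evy measure. One thinks of $X$ as the sum of the points, or \emph{jumps}, of a Poisson process with intensity $\mu$. For instance $\xi\sim\mathrm{ID}(\nu)$. The following facts are read off from characteristic functions.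
\begin{enumerate}
\item[(F1)] If $X_1\sim\mathrm{ID}(\mu_1)$ and $X_2\sim\mathrm{ID}(\mu_2)$ are independent, then $X_1+X_2\sim\mathrm{ID}(\mu_1+\mu_2)$. So $X\sim\mathrm{ID}(\mu)$ may be realized as a sum of independent parts that carry the jumps inside and outside a symmetric Borel set.
\item[(F2)] If $M$ is linear, $MX\sim\mathrm{ID}(\mu')$, where $\mu'$ is the image of $\mu$ under $M$ with the mass at $0$ removed.
\item[(F3)] If $0<\theta=\mu(\mathbb{R}^m\setminus\{0\})<\infty$, then $X$ is compound Poisson: a sum of a $\mathrm{Poisson}(\theta)$ number of i.i.d.\ jumps with law $\mu/\theta$, independent of their number.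
\item[(F4)] Let $m=1$ and $k_q=\int w^q\,d\mu$. If $k_2<\infty$, then $\mathbb{E}X=0$ and $\mathbb{E}X^2=k_2$. If also $k_4<\infty$, then $\mathbb{E}X^4=3k_2^2+k_4$, because the characteristic function is $\exp(-k_2t^2/2+k_4t^4/24+o(t^4))=1-k_2t^2/2+(3k_2^2+k_4)\,t^4/24+o(t^4)$.
\end{enumerate}
The image of $\nu$ under $u\mapsto s=|u|^p$ is $s^{-2}ds$ on $(0,\infty)$. In particular
\begin{equation}\label{eq:numoment}
\int_{|u|^p\le t}|u|^q\,\nu(du)=\int_0^ts^{q/p-2}\,ds=\frac{p}{q-p}\,t^{q/p-1}\qquad(q>p).
\end{equation}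
We also use that $\Pr(M\ge k)\le m^k/k!$ for $M\sim\mathrm{Poisson}(m)$.

\begin{lemma}[Tail of $\xi$]\label{lem:tail}
For $t>0$, $\ e^{-1/t}/(2t)\le\Pr(|\xi|^p>t)\le c_p/t$.
\end{lemma}

\begin{proof}
Write $\xi=B+J$ with independent parts, where $J$ carries the jumps with $|u|^p>t$; their number is $\mathrm{Poisson}(1/t)$. We have $J\ne0$ with probability at most $1/t$. By (F4) and \eqref{eq:numoment}, $\mathbb{E}B^2=\frac p{2-p}t^{2/p-1}$, so $\Pr(|B|>t^{1/p})\le\frac p{2-p}\frac1t$. The two bounds add up to $c_p/t$. With probability $t^{-1}e^{-1/t}$ there is exactly one jump $u$; its sign is uniform and independent of $|u|$ and $B$, and $\max(|B+u|,|B-u|)\ge|u|>t^{1/p}$.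
\end{proof}

Both theorems rest on one estimate: when the L\'evy measure has a tail like that of $\nu$, the $p$-th moment equals the contribution of the large jumps taken one at a time, up to a bounded error. The difficulty is in the lower bound. The expected number of large jumps is of order one, so restricting to the event of a single jump would lose a constant factor, which a $(1+\varepsilon)$ estimate cannot afford. We add the jumps one by one instead.

\begin{lemma}[$p$-th moments]\label{lem:moment}
Let $1\le p<2$ and $\beta>0$. Let $\rho$ be a symmetric measure on $\mathbb{R}\setminus\{0\}$ with $\rho(|w|^p>s)\le\beta/s$ for all $s>0$ and $\mathcal{I}:=\int_{|w|^p>\beta}|w|^p\,d\rho<\infty$. Then $W\sim\mathrm{ID}(\rho)$ satisfies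
\[
\mathcal{I}-14\,c_p\,\beta\ \le\ \mathbb{E}|W|^p\ \le\ \mathcal{I}+c_p\,\beta .
\]
\end{lemma}

\begin{proof}
Replacing $W$ by $\beta^{-1/p}W$ and using (F2), we may assume $\beta=1$. Write $W=B+\sum_{k\le M}w_k$ with independent parts: $B$ carries the jumps with $|w|\le1$, $M\sim\mathrm{Poisson}(m)$ with $m=\rho(|w|>1)\le1$, and the $w_k$ are i.i.d.\ with law $\rho|_{|w|>1}/m$. By (F4),
\[
\mathbb{E}B^2=\int_0^12t\,\rho(t<|w|\le1)\,dt\le\int_0^12t^{1-p}\,dt=c_p,\qquad\mathbb{E}|B|^p\le c_p^{\,p/2}\le c_p .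
\]
If $m=0$, then $\mathcal{I}=0$ and $W=B$, and we are done. Let $m>0$; then $\mathbb{E}|w_1|^p=\mathcal{I}/m$. Put $W_k=B+w_1+\dots+w_k$, so $W_0=B$ and $W=W_M$.

By the right half of \eqref{eq:sym}, $\mathbb{E}|W_k|^p\le c_p+k\,\mathcal{I}/m$, and averaging over $M$ gives the upper bound. By the left half of \eqref{eq:sym} and $\max(a,b)=a+b-\min(a,b)$,
\[
\mathbb{E}|W_k|^p-\mathbb{E}|W_{k-1}|^p\ge\mathbb{E}|w_k|^p-e_k,\qquad e_k:=\mathbb{E}\min(|w_k|^p,|W_{k-1}|^p).
\]
Since $M$ is independent of the $W_k$ and $\sum_{k\ge1}\Pr(M\ge k)=m$,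
\[
\mathbb{E}|W|^p=\mathbb{E}|B|^p+\sum_{k\ge1}\Pr(M\ge k)\big(\mathbb{E}|W_k|^p-\mathbb{E}|W_{k-1}|^p\big)\ge\mathcal{I}-\sum_{k\ge1}\Pr(M\ge k)\,e_k .
\]
The loss $e_k$ is small because it requires two independent variables to be large at once. We have $e_1\le\mathbb{E}|B|^p\le c_p$. Let $k\ge2$. Then $\Pr(|w_k|^p>s)\le1/(ms)$. The variable $W_{k-1}$ is a sum of $k$ terms, and if $|W_{k-1}|^p>s$, one of them has $p$-th power above $s/k^p\ge s/k^2$. By Markov's inequality for $B$, and since $m\le1$, $k\ge2$ and $c_p\ge2$,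
\[
\Pr(|W_{k-1}|^p>s)\le\frac{c_pk^2}{s}+\frac{(k-1)k^2}{ms}\le\frac{c_pk^3}{ms}.
\]
By independence, $e_k=\int_0^\infty\Pr(|w_k|^p>s)\Pr(|W_{k-1}|^p>s)\,ds\le1+c_pk^3/m^2$, where the integrand is bounded by $1$ on $[0,1]$. As $\Pr(M\ge k)\le m^2/k!$ for $k\ge2$, the factor $m^{-2}$ cancels. From $k^3=k(k-1)(k-2)+3k(k-1)+k$ we get $\sum_{k\ge1}k^3/k!=5e$, so
\[
\sum_{k\ge1}\Pr(M\ge k)\,e_k\le c_p+\sum_{k\ge2}\frac{1+c_pk^3}{k!}=5e\,c_p+e-2\le14\,c_p .\qedhere
\]
\end{proof}

\subsection{Poisson points, symmetrization, contraction}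
Let $\Gamma_1<\Gamma_2<\cdots$ be the points of a unit-rate Poisson process on $(0,\infty)$. The density of $\Gamma_k$ is $g^{k-1}e^{-g}/(k-1)!$, so $\mathbb{E}\Gamma_2^{-1}=1$ and $\mathbb{E}\Gamma_k^{-2}=\frac1{(k-1)(k-2)}$ for $k\ge3$, while $\mathbb{E}\Gamma_1^{-1}=\mathbb{E}\Gamma_2^{-2}=\infty$. For $f\in L^1\cap L^2$, the sum $\sum_kf(\Gamma_k)$ has mean $\int f$ and variance $\int f^2$ (Campbell's formula). If each point receives an independent uniform mark in $\{1,\dots,r\}$, the points with mark $i$ form independent Poisson processes of rate $1/r$; the number of them in $(0,G)$ is $\mathrm{Poisson}(G/r)$, and given their number they are, as a set, i.i.d.\ uniform on $(0,G)$.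

Let $\omega_1,\dots,\omega_m$ be independent uniform signs, independent of everything else. \emph{Symmetrization}: if $V_1,\dots,V_m$ are independent, then
\[
\mathbb{E}\sup_x\Big|\sum_k\big(f_k(V_k,x)-\mathbb{E}f_k(V_k,x)\big)\Big|\le2\,\mathbb{E}\sup_x\Big|\sum_k\omega_kf_k(V_k,x)\Big| .
\]
To see this, replace $\mathbb{E}f_k(V_k,x)$ by $f_k(V_k',x)$ for an independent copy using Jensen's inequality, note that exchanging $V_k$ and $V_k'$ inserts a sign without changing the law, and split the sum. In our use the $V_k$ take finitely many values and $f_k$ is continuous in $x$ on a compact set. \emph{Contraction principle} \cite[Theorem 4.12]{LT}: if $\mathcal{T}\subset\mathbb{R}^m$ is bounded and $\varphi_k:\mathbb{R}\to\mathbb{R}$ are $L$-Lipschitz with $\varphi_k(0)=0$, then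
\[
\mathbb{E}\sup_{t\in\mathcal{T}}\Big|\sum_k\omega_k\varphi_k(t_k)\Big|\le2L\ \mathbb{E}\sup_{t\in\mathcal{T}}\Big|\sum_k\omega_kt_k\Big| .
\]

\section{The stable embedding: proof of Theorem~\ref{thm:upper}}\label{sec:upper}

We prove the theorem with $C_p=2000\,c_p$. Put $\Lambda=\log r\ge2000\,c_p\,d/(\varepsilon\delta)$. The size of $r$ is used only through $\Lambda\ge1$ and
\begin{gather}
\frac{100\,d}{\delta}\le\frac{\varepsilon\Lambda}{40},\qquad\log d+14c_p+1\le\frac{\varepsilon\Lambda}{100},\label{eq:num1}\\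
r^{1/10}\ge Q:=20\,c_p^2\,d^{3/2}\Big(\frac{121}\varepsilon\Big)^d\frac1\delta\ \ge\ \max\Big(\frac{160}\varepsilon,\frac{5c_pd}\delta\Big).\label{eq:num2}
\end{gather}
The first inequality in \eqref{eq:num1} is $\Lambda\ge4000\,d/(\varepsilon\delta)$, true since $c_p\ge2$. In the second, the left side is at most $15c_pd$. For \eqref{eq:num2}, use $\log y\le y$, $\log20\le3$ and $\log(121/\varepsilon)\le6/\varepsilon$ to get $\log Q\le3+2c_p+\frac32d+6d/\varepsilon+1/\delta\le8c_p\,d/(\varepsilon\delta)\le\Lambda/10$.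

\subsection{Lewis position}\label{sec:lewis}

Property \eqref{eq:embedding} depends only on the column space of $\mathbf{A}$, the hypothesis on $r$ remains true when $d$ decreases, and the case $\mathbf{A}=0$ is trivial. So we may assume that $\mathbf{A}$ has full column rank $d\ge1$. Zero rows affect neither $\|\mathbf{A}x\|_p$ nor $\mathbf{S}_0\mathbf{A}$, and we discard them. Let $a_j^T$ be the rows.

For any positive weights $w_j$ with sum $1$, the random vector equal to $a_j/w_j^{1/p}$ with probability $w_j$ has $\mathbb{E}|\langle\cdot,x\rangle|^p=\|\mathbf{A}x\|_p^p$. It will be the direction of a jump, and the effect of one jump on the vector $x$ is governed by the ratio of $|\langle a_j,x\rangle|^p/w_j$ to $\|\mathbf{A}x\|_p^p$. Uniform weights can make this ratio $n$: take the columns $e_1$ and $e_2+\dots+e_n$, and $x=(1,0)$. For $\mathbf{A}=I_d$ the ratio at $x=e_j$ is $1/w_j$, so no weights do better than $d$. The next lemma attains $d$ for every $\mathbf{A}$, and does so through a Euclidean structure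 that we use again.

\begin{lemma}\label{lem:lewis}
There is an invertible $R\in\mathbb{R}^{d\times d}$ such that the rows $u_j^T$ of $U=\mathbf{A}R$ satisfy $\sum_j|u_j|_2^{p-2}u_ju_j^T=I_d$ and $\sum_j|u_j|_2^p=d$. Put $N(x)=\|Ux\|_p$, $w_j=|u_j|_2^p/d$, and let $V$ equal $u_j/w_j^{1/p}$ with probability $w_j$. Then for all $x\in\mathbb{R}^d$,
\begin{equation}\label{eq:V}
|x|_2\le N(x),\qquad|V|_2=d^{1/p},\qquad\mathbb{E}|\langle V,x\rangle|^p=N(x)^p,\qquad|\langle V,x\rangle|^p\le d\,N(x)^p .
\end{equation}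
\end{lemma}

\begin{proof}
Let $F(R)=\sum_j|R^Ta_j|_2^p$. Since the $a_j$ span $\mathbb{R}^d$, $F^{1/p}$ is a norm on $d\times d$ matrices, so $\{F\le d\}$ is compact. Let $R$ maximize $\det$ on it. Then $\det R>0$ and, by scaling, $F(R)=d$. The vectors $u_j=R^Ta_j$ are nonzero, so $F$ is continuously differentiable near $R$, with $\nabla F(R)=p\sum_j|u_j|_2^{p-2}a_ju_j^T$; this is nonzero because its inner product with $R$ is $pF(R)$. Since $\nabla\log\det R=R^{-T}$, the Lagrange condition reads $R^{-T}=\alpha\sum_j|u_j|_2^{p-2}a_ju_j^T$ for some real $\alpha$. Multiplying on the left by $R^T$ gives $I_d=\alpha\sum_j|u_j|_2^{p-2}u_ju_j^T$, and the trace gives $d=\alpha F(R)=\alpha d$, so $\alpha=1$.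

By the Cauchy--Schwarz inequality and $p\le2$,
\[
|x|_2^2=\sum_j|u_j|_2^{p-2}\,|\langle u_j,x\rangle|^{2-p}\,|\langle u_j,x\rangle|^p\le|x|_2^{2-p}\sum_j|\langle u_j,x\rangle|^p=|x|_2^{2-p}N(x)^p,
\]
which is the first claim in \eqref{eq:V}. The second and third follow from the definition of $V$, and $|\langle V,x\rangle|^p\le d\,|x|_2^p\le d\,N(x)^p$.
\end{proof}

We replace $\mathbf{A}$ by $U$, which has the same column space. From here on $n$ does not appear.

\subsection{Heavy and light jumps}\label{sec:split}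

The rows $Y_1,\dots,Y_r$ of $\mathbf{S}_0U$ are i.i.d., and by \eqref{eq:xi} and \eqref{eq:V},
\[
\mathbb{E}\,e^{i\langle x,Y_1\rangle}=e^{-\gamma_pN(x)^p}=\exp\Big(-\mathbb{E}\int\big(1-\cos(u\langle V,x\rangle)\big)\,\nu(du)\Big).
\]
So $Y_1\sim\mathrm{ID}(\mu)$, where $\mu$ is the image of $\nu\otimes\mathrm{Law}(V)$ under $(u,v)\mapsto uv$. Put
\[
\tau=r^{3/5},\qquad G=r/\tau=r^{2/5},
\]
and let $\mu_{\mathrm{h}}$ and $\mu_{\mathrm{l}}$ be the parts of $\mu$ that come from $|u|^p>\tau$ (heavy jumps) and $|u|^p\le\tau$ (light jumps). The exponent $3/5$ meets two requirements that appear below: $r/\tau^2$ must be small so that no row has two heavy jumps, and $\tau^{3/2}/r$ must be small so that the light part concentrates.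

It is convenient to generate the heavy jumps of all rows at once, in decreasing order of size. Let $(\Gamma_k)$ be a unit-rate Poisson process with i.i.d.\ marks $(i_k,\sigma_k,V_k)$, independent of it, where $i_k$ is uniform in $\{1,\dots,r\}$, $\sigma_k$ is a uniform sign, $V_k$ is a copy of $V$, and the three are independent. Define
\[
H_i=\sum_{k:\ \Gamma_k<G,\ i_k=i}\sigma_k\Big(\frac r{\Gamma_k}\Big)^{1/p}V_k .
\]
The $H_i$ are independent, and each has a $\mathrm{Poisson}(1/\tau)$ number of terms. If $\Gamma$ is uniform on $(0,G)$, then $\Pr(r/\Gamma>t)=\tau/t=\tau\,\nu(|u|^p>t)$ for $t\ge\tau$. By (F3), $H_i\sim\mathrm{ID}(\mu_{\mathrm{h}})$. Let $L_1,\dots,L_r\sim\mathrm{ID}(\mu_{\mathrm{l}})$ be i.i.d.\ and independent of the marked process. By (F1), $(H_i+L_i)_{i\le r}$ has the law of $(Y_i)_{i\le r}$. The event in Theorem~\ref{thm:upper} is a Borel event for the matrix $\mathbf{S}_0U$, so we may take $Y_i=H_i+L_i$.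

Let $\mathcal{R}=\{i_k:\Gamma_k<G\}$ be the set of rows with a heavy jump. It is independent of the $L_i$, and $\mathbb{E}|\mathcal{R}|\le G$. Put
\[
h(x)=(\langle H_i,x\rangle)_{i\in\mathcal{R}},\qquad\ell(x)=(\langle L_i,x\rangle)_{i\le r},\qquad\ell_{\mathcal{R}}(x)=(\langle L_i,x\rangle)_{i\in\mathcal{R}} .
\]
Since $H_i=0$ for $i\notin\mathcal{R}$,
\begin{equation}\label{eq:total}
\|\mathbf{S}_0Ux\|_p^p=\|h(x)+\ell_{\mathcal{R}}(x)\|_p^p+\|\ell(x)\|_p^p-\|\ell_{\mathcal{R}}(x)\|_p^p .
\end{equation}
We show that, uniformly on $\{N=1\}$, $\|h\|_p^p\approx r\log G$, $\|\ell\|_p^p\approx r\log\tau$, and $\ell_{\mathcal{R}}$ is negligible.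

\subsection{The heavy part}\label{sec:heavy}

If no row has two heavy jumps, each nonzero coordinate of $h(x)$ comes from a single jump, the signs disappear, and
\begin{equation}\label{eq:T}
\frac1r\|h(x)\|_p^p=T(x):=\sum_{\Gamma_k<G}\Gamma_k^{-1}|\langle V_k,x\rangle|^p .
\end{equation}
This is a weighted empirical average of variables with mean $1$ when $N(x)=1$. The largest weight $\Gamma_1^{-1}$ has infinite mean; it corresponds to the largest summand in Section~\ref{sec:model} and is handled separately. For the rest we bound the expected supremum directly.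

\begin{lemma}\label{lem:Delta}
Let $\displaystyle\Delta=\sup_{N(x)=1}\Big|\sum_{k\ge2,\ \Gamma_k<G}\Gamma_k^{-1}|\langle V_k,x\rangle|^p-\log G\Big|$. Then $\mathbb{E}\Delta\le19\,d$.
\end{lemma}

\begin{proof}
Unmarked sums run over the finitely many $k\ge2$ with $\Gamma_k<G$. We have $\Delta\le\Delta_1+\Delta_2$ with
\[
\Delta_1=\sup_{N(x)=1}\Big|\sum\Gamma_k^{-1}\big(|\langle V_k,x\rangle|^p-1\big)\Big|,\qquad\Delta_2=\Big|\sum\Gamma_k^{-1}-\log G\Big| .
\]

\emph{The term $\Delta_1$.} Condition on $(\Gamma_k)$. By \eqref{eq:V} and symmetrization, the conditional mean of $\Delta_1$ is at most $2\,\mathbb{E}\sup_{N(x)=1}|\sum\omega_k\Gamma_k^{-1}|\langle V_k,x\rangle|^p|$. The power $|\cdot|^p$ is removed by contraction. It is not Lipschitz on $\mathbb{R}$ when $p>1$, but $|\langle V_k,x\rangle|\le d^{1/p}$ by \eqref{eq:V}, and on $[-d^{1/p},d^{1/p}]$ its Lipschitz constant is $pd^{1-1/p}$. Condition also on the $V_k$, and take $t_k=\Gamma_k^{-1}\langle V_k,x\rangle$ and $\varphi_k(t)=\Gamma_k^{-1}\min(|\Gamma_kt|,d^{1/p})^p$.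 Then $\varphi_k(0)=0$, $\varphi_k$ is $pd^{1-1/p}$-Lipschitz, and $\varphi_k(t_k)=\Gamma_k^{-1}|\langle V_k,x\rangle|^p$. What remains is linear in $x$, and $\{N=1\}$ lies in the Euclidean unit ball, so
\begin{align*}
\mathbb{E}[\Delta_1\mid(\Gamma_k)]&\le4p\,d^{1-1/p}\,\mathbb{E}\Big|\sum\omega_k\Gamma_k^{-1}V_k\Big|_2\\
&\le4p\,d^{1-1/p}\Big(\sum\Gamma_k^{-2}d^{2/p}\Big)^{1/2}=4p\,d\Big(\sum\Gamma_k^{-2}\Big)^{1/2}.
\end{align*}
Since $\mathbb{E}\Gamma_2^{-2}=\infty$, we take the term $k=2$ out of the square root before applying Jensen's inequality: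
\[
\mathbb{E}\Big(\sum_{k\ge2}\Gamma_k^{-2}\Big)^{1/2}\le\mathbb{E}\Gamma_2^{-1}+\Big(\sum_{k\ge3}\frac1{(k-1)(k-2)}\Big)^{1/2}=2 .
\]
Hence $\mathbb{E}\Delta_1\le8pd\le16d$.

\emph{The term $\Delta_2$.} As $G>1$,
\[
\sum_{k\ge2,\ \Gamma_k<G}\Gamma_k^{-1}=\sum_{k\ge1,\ 1<\Gamma_k<G}\Gamma_k^{-1}+\sum_{k\ge2,\ \Gamma_k\le1}\Gamma_k^{-1}-\Gamma_1^{-1}\mathbf{1}[1<\Gamma_1<G].
\]
By Campbell's formula the first sum has mean $\log G$ and variance $\int_1^Gg^{-2}dg\le1$. The densities of the $\Gamma_k$, $k\ge2$, add up to $1-e^{-g}\le g$, so the second sum has mean $\int_0^1g^{-1}(1-e^{-g})\,dg\le1$. The third term lies in $[0,1]$. Thus $\mathbb{E}\Delta_2\le3\le3d$.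
\end{proof}

\begin{proposition}\label{prop:heavy}
With probability at least $1-3\delta/5$, $\ \big|r^{-1}\|h(x)\|_p^p-\log G\big|\le\varepsilon\Lambda/40$ for all $x$ with $N(x)=1$.
\end{proposition}

\begin{proof}
Three events are excluded. First, $\Pr(\Gamma_1<\delta/5)=1-e^{-\delta/5}\le\delta/5$. Second, $\Pr(\Delta>95d/\delta)\le\delta/5$ by Markov's inequality. Third, some row has two heavy jumps with probability at most $r\tau^{-2}/2\le r^{-1/5}\le r^{-1/10}\le\delta/5$, by \eqref{eq:num2}. Outside these events \eqref{eq:T} holds and, by \eqref{eq:V}, the term $k=1$ of $T(x)$, if present, lies in $[0,5d/\delta]$. Therefore $|T(x)-\log G|\le100d/\delta\le\varepsilon\Lambda/40$ by \eqref{eq:num1}.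
\end{proof}

This is the step that forces $\log r\gtrsim d/(\varepsilon\delta)$.

\subsection{The light part}\label{sec:light}

Truncation at $\tau$ makes all moments of $L_1$ finite. We need the $p$-th moment up to an additive error small compared with $\varepsilon\Lambda$, and crude bounds for the rest.

\begin{lemma}\label{lem:light}
Let $N(x)=1$ and $W=\langle L_1,x\rangle$. Then
\begin{enumerate}
\item[(i)] $\big|\mathbb{E}|W|^p-\log\tau\big|\le\log d+14c_p$;
\item[(ii)] $\mathbb{E}|W|^{2p}\le4c_p^2\,(d\tau)^{3/2}$;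
\item[(iii)] $\mathbb{E}|L_1|_2^p\le c_p\,d\,\tau^{1/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\zeta=|\langle V,x\rangle|^p$, so $\mathbb{E}\zeta=1$ and $\zeta\le d$. By (F2), $W\sim\mathrm{ID}(\rho)$, where $\rho$ is the image of $\nu|_{|u|^p\le\tau}\otimes\mathrm{Law}(V)$ under $w=u\langle V,x\rangle$, and $|w|^p=\zeta|u|^p$.

(i) We have $\rho(|w|^p>s)\le\mathbb{E}\,\nu(\zeta|u|^p>s)=\mathbb{E}\zeta/s=1/s$, so Lemma~\ref{lem:moment} applies with $\beta=1$ and
\[
\mathcal{I}=\mathbb{E}\int_0^\tau\zeta s\,\mathbf{1}[\zeta s>1]\,\frac{ds}{s^2}=\mathbb{E}\big[\zeta\log_+(\tau\zeta)\big].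
\]
Since $\zeta\le d$, $\mathcal{I}\le\log\tau+\log d$. By Jensen's inequality for the convex function $y\log y$, $\mathcal{I}\ge\log\tau+\mathbb{E}[\zeta\log\zeta]\ge\log\tau$.

(ii) For $q\ge p$ we have $\mathbb{E}\zeta^{q/p}\le d^{q/p-1}$. With \eqref{eq:numoment} this gives $\int w^2d\rho\le c_p(d\tau)^{2/p-1}$ and $\int w^4d\rho\le\frac p{4-p}(d\tau)^{4/p-1}\le(d\tau)^{4/p-1}$. By (F4) and $d\tau\ge1$, $\mathbb{E}W^4\le(3c_p^2+1)(d\tau)^{4/p-1}$. As $2p\le4$, $\mathbb{E}|W|^{2p}\le(\mathbb{E}W^4)^{p/2}\le4c_p^2(d\tau)^{(4-p)/2}$, and $(4-p)/2\le3/2$ because $p\ge1$.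

(iii) Applying (F4) to each coordinate and summing, $\mathbb{E}|L_1|_2^2=d^{2/p}\frac p{2-p}\tau^{2/p-1}$. Hence $\mathbb{E}|L_1|_2^p\le c_p^{\,p/2}\,d\,\tau^{(2-p)/2}\le c_p\,d\,\tau^{1/2}$.
\end{proof}

\begin{proposition}\label{prop:light}
With probability at least $1-2\delta/5$, for all $x$ with $N(x)=1$,
\[
r^{-1}\|\ell_{\mathcal{R}}(x)\|_p^p\le r^{-1/5}\qquad\text{and}\qquad\big|r^{-1}\|\ell(x)\|_p^p-\log\tau\big|\le0.09\,\varepsilon\Lambda .
\]
\end{proposition}

\begin{proof}
\emph{Rows in $\mathcal{R}$.} These rows are few, so a crude bound suffices. Since $|x|_2\le1$ and $\mathcal{R}$ is independent of the $L_i$,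
\[
\mathbb{E}\sup_{N(x)=1}\|\ell_{\mathcal{R}}(x)\|_p^p\le\mathbb{E}\sum_{i\in\mathcal{R}}|L_i|_2^p\le G\,c_p\,d\,\tau^{1/2}=c_p\,d\,r^{7/10}.
\]
By Markov's inequality and \eqref{eq:num2}, with probability at least $1-\delta/5$ the supremum divided by $r$ is at most $(5c_pd/\delta)\,r^{-3/10}\le r^{-1/5}$.

\emph{All rows, on a net.} Let $\eta=\varepsilon/60$ and let $\mathcal{N}$ be a maximal subset of $\{N=1\}$ whose points are more than $\eta$ apart in the norm $N$. By maximality every $x$ with $N(x)=1$ is within $\eta$ of $\mathcal{N}$. The $N$-balls of radius $\eta/2$ around the points of $\mathcal{N}$ are disjoint and lie in the ball of radius $1+\eta/2$, so comparing volumes gives $|\mathcal{N}|\le(1+2/\eta)^d\le(121/\varepsilon)^d$. Let $\Phi(x)=r^{-1/p}\|\ell(x)\|_p$, a seminorm. For $z\in\mathcal{N}$, $\Phi(z)^p$ is an average of $r$ i.i.d.\ variables, and by Lemma~\ref{lem:light}(ii) its variance is at most $4c_p^2d^{3/2}\tau^{3/2}/r=4c_p^2d^{3/2}r^{-1/10}$. By Chebyshev's inequality, a union bound and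 \eqref{eq:num2}, with probability at least $1-\delta/5$ every $\Phi(z)^p$, $z\in\mathcal{N}$, is within $1$ of its mean. On this event, Lemma~\ref{lem:light}(i) and \eqref{eq:num1} give
\[
|\Phi(z)^p-\log\tau|\le\log d+14c_p+1\le\varepsilon\Lambda/100=\eta\log\tau .
\]

\emph{From the net to the sphere.} Put $m_0=(\log\tau)^{1/p}$. Since $|t-1|\le|t^p-1|$ for $t\ge0$ and $p\ge1$, we have $|\Phi(z)/m_0-1|\le\eta$ on $\mathcal{N}$. Let $\bar\Phi=\sup_{N=1}\Phi<\infty$. Given $x$, pick $z\in\mathcal{N}$ with $N(x-z)\le\eta$; then $|\Phi(x)-\Phi(z)|\le\Phi(x-z)\le\eta\bar\Phi$. Hence $\bar\Phi\le m_0(1+\eta)+\eta\bar\Phi$, so $\bar\Phi\le m_0\frac{1+\eta}{1-\eta}\le m_0(1+3\eta)$, and $\Phi(x)\ge m_0(1-\eta)-\eta m_0(1+3\eta)\ge m_0(1-3\eta)$; both steps use $\eta\le1/3$. Finally $(1+3\eta)^p\le(1+3\eta)^2\le1+9\eta$ and $(1-3\eta)^p\ge(1-3\eta)^2\ge1-6\eta$, so $|\Phi(x)^p-\log\tau|\le9\eta\log\tau=0.09\,\varepsilon\Lambda$.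
\end{proof}

\subsection{End of the proof}

With probability at least $1-\delta$ the conclusions of Propositions~\ref{prop:heavy} and~\ref{prop:light} both hold. Let $N(x)=1$ and omit $x$ from the notation. By \eqref{eq:num2} and $\Lambda\ge1$,
\[
r^{-1}\|\ell_{\mathcal{R}}\|_p^p\le r^{-1/5}\le(\varepsilon/160)^2\le\varepsilon\Lambda/40 .
\]
Put $\alpha=r^{-1/p}\|h+\ell_{\mathcal{R}}\|_p$ and $\alpha'=r^{-1/p}\|h\|_p$. Then $\alpha'^{\,p}\le\frac25\Lambda+\frac1{40}\Lambda\le\Lambda$, and by Minkowski's inequality $|\alpha-\alpha'|\le r^{-1/(5p)}\le r^{-1/10}\le1$, so both numbers are at most $2\Lambda^{1/p}$. The mean value theorem gives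
\[
|\alpha^p-\alpha'^{\,p}|\le p\,|\alpha-\alpha'|\,(2\Lambda^{1/p})^{p-1}\le4\Lambda r^{-1/10}\le\varepsilon\Lambda/40 .
\]
Insert these bounds in \eqref{eq:total} and use $\log G+\log\tau=\Lambda$:
\[
\Big|\frac{\|\mathbf{S}_0Ux\|_p^p}{r}-\Lambda\Big|\le\Big(\frac3{40}+0.09\Big)\varepsilon\Lambda\le\frac\varepsilon4\,\Lambda .
\]
Dividing by $(1-\frac\varepsilon4)\Lambda$, we obtain $1\le\|\mathbf{S}Ux\|_p^p\le\frac{1+\varepsilon/4}{1-\varepsilon/4}\le1+\varepsilon$. Taking $p$-th roots keeps the value in $[1,1+\varepsilon]$, and homogeneity extends the estimate to all $x$. This proves Theorem~\ref{thm:upper}. \qed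

\section{The lower bound: proof of Theorem~\ref{thm:lower}}\label{sec:lower}

Let $1<p<2$. An oblivious embedding must work for a random matrix $\mathbf{A}$, and we choose one with stable columns. Stability then moves from $\mathbf{S}$, about which we know nothing, to the input, and the image of each column is again a stable vector.

\subsection{Reduction to one stable vector}\label{sec:reduction}

We take $C_p'\ge C_p$; a second requirement appears in Section~\ref{sec:final}. Let $g_1,\dots,g_d\in\mathbb{R}^n$ be independent vectors with i.i.d.\ entries distributed as $\xi$, independent of $\mathbf{S}$, and let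
\[
\mathbf{A}=c\,[g_1,\dots,g_d],\qquad c=\big((1-\tfrac\varepsilon4)\,n\log n\big)^{-1/p}.
\]
Apply Theorem~\ref{thm:upper} to the $1\times1$ matrix $[1]$, with $n$ rows in the sketch and failure probability $\delta/d$; this is allowed because $\log n\ge C_p\,d/(\varepsilon\delta)$. It gives $\|cg_b\|_p\in[1,1+\varepsilon]$ with probability at least $1-\delta/d$ for each $b$, hence for all $b\le d$ with probability at least $1-\delta$. Since the random $\mathbf{S}$ embeds each fixed matrix with probability at least $1-\delta$, Fubini's theorem provides a \emph{fixed} matrix $\mathbf{S}$ that embeds the random $\mathbf{A}$ with probability at least $1-\delta$. For this matrix, with probability at least $1-2\delta$,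
\[
\|c\,\mathbf{S}g_b\|_p\in[1,\kappa]\quad\text{for all }b\le d,\qquad\kappa:=(1+\varepsilon)^2 .
\]
By convexity of $(1+\varepsilon)^4$ on $[0,1]$, $\kappa^p\le\kappa^2\le1+15\varepsilon$.

The vectors $c\,\mathbf{S}g_b$ are i.i.d.\ copies of a random vector $Y\in\mathbb{R}^r$. Let $q=\Pr(\|Y\|_p\notin[1,\kappa])$. Independence of the columns now converts the dimension into a small failure probability: $(1-q)^d\ge1-2\delta$ gives $qd\le-\log(1-2\delta)\le4\delta$, and with $\delta\le1/100$,
\begin{equation}\label{eq:q}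
q\le\frac{4\delta}d\le\frac1{25}.
\end{equation}
In particular $\mathbf{S}\ne0$. We delete the zero rows of $\mathbf{S}$, which only decreases $r$.

Write $Y=\sum_j\xi_j\,c\,\mathbf{S}e_j$ with i.i.d.\ copies $\xi_j$ of $\xi$, the sum running over the nonzero columns. Let $\lambda=c^p\sum_j\|\mathbf{S}e_j\|_p^p>0$, and let $Z$ equal $\mathbf{S}e_j/\|\mathbf{S}e_j\|_p$ with probability $c^p\|\mathbf{S}e_j\|_p^p/\lambda$, so $\|Z\|_p=1$. A jump $u$ of $\xi_j$ produces the jump $z=uc\,\mathbf{S}e_j$, and $s=\|z\|_p^p$ has intensity $c^p\|\mathbf{S}e_j\|_p^p\,s^{-2}ds$. By (F1) and (F2), $Y\sim\mathrm{ID}(\mu)$ with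
\begin{equation}\label{eq:mu}
\mu(E)=\lambda\,\mathbb{E}\int_0^\infty\mathbf{1}\big[\sigma s^{1/p}Z\in E\big]\,\frac{ds}{s^2},
\end{equation}
where $\sigma$ is a uniform sign independent of $Z$. We call $s$ the size of the jump. Put $\lambda_i=\lambda\,\mathbb{E}|Z_i|^p=c^p\sum_j|\mathbf{S}_{ij}|^p>0$. Then $\sum_i\lambda_i=\lambda$, and $Y_i$ has the law of $\lambda_i^{1/p}\xi$.

\begin{example}\label{ex:diag}
Suppose that $Z$ is uniform on the basis vectors $e_1,\dots,e_r$. Then $\lambda_i=\lambda/r$, the coordinates of $Y$ are independent, and $\|Y\|_p^p=\frac\lambda r\sum_i|\xi_i|^p$, which is close to $\lambda\log r$ by Theorem~\ref{thm:upper}. So $\|Y\|_p\approx1$ means $\lambda\approx1/\log r$. Jumps of size above $64\varepsilon$ have rate $\lambda/(64\varepsilon)$, and each lands on one coordinate and pushes the norm out of the window $[1,\kappa]$. Their rate must be of order at most $q$, so $\log r\approx1/\lambda\gtrsim1/(\varepsilon q)\ge d/(4\varepsilon\delta)$.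
\end{example}

In general the jumps need not be concentrated, and a spread jump moves the norm much less. For even $r$ let $y=r^{-1/p}(1,\dots,1)$ and $z=t\,r^{-1/p}(1,-1,\dots,1,-1)$ with $0<t\le1$. Then $\|z\|_p=t$ and $\|y\pm z\|_p^p=\frac12((1+t)^p+(1-t)^p)=1+O(t^2)$, an increase far below the size $t^p$ when $t$ is small. The proof therefore bounds two quantities: the total rate $\lambda$, weakly, and the rate $\lambda\alpha$ of the concentrated part, sharply. It then shows that only the concentrated part can produce a factor $\log r$ in $\mathbb{E}\|Y\|_p^p$.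

\subsection{The one-jump principle}

Call a random vector $Y'\in\mathbb{R}^r$ \emph{admissible} if $\Pr(Y'\in E)\le e\Pr(Y\in E)$ for all Borel sets $E$. By \eqref{eq:q}, an admissible vector satisfies
\begin{equation}\label{eq:adm}
\Pr(\|Y'\|_p<1)\le eq\le\tfrac18 .
\end{equation}

\begin{lemma}\label{lem:onejump}
Let $\mathcal{E}=-\mathcal{E}$ be a Borel subset of $\mathbb{R}^r$ at positive distance from $0$. Suppose that for every admissible $Y'$ and every $z\in\mathcal{E}$,
\[
\Pr\big(\max(\|Y'+z\|_p,\|Y'-z\|_p)>\kappa\big)\ge\tfrac{13}{16}.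
\]
Then $\mu(\mathcal{E})\le7q\le28\,\delta/d$.
\end{lemma}

\begin{proof}
Let $\theta=\mu(\mathcal{E})$, which is finite by \eqref{eq:mu}, and assume $\theta>0$. If $\theta$ were large, having no jump in $\mathcal{E}$ and having exactly one would both be rare, so we thin: put $\theta'=\min(\theta,1)$ and $\mu_1=(\theta'/\theta)\,\mu|_{\mathcal{E}}$, and write $Y=Y'+J$ with independent $Y'\sim\mathrm{ID}(\mu-\mu_1)$ and $J\sim\mathrm{ID}(\mu_1)$. By (F3), $J$ has a $\mathrm{Poisson}(\theta')$ number of jumps. It has none with probability $e^{-\theta'}\ge1/e$, and then $Y=Y'$; so $Y'$ is admissible. It has exactly one with probability $\theta'e^{-\theta'}\ge\theta'/e$. The law $\mu|_{\mathcal{E}}/\theta$ of this jump is symmetric, so the jump can be written as $\sigma z$ with $z\in\mathcal{E}$ and a uniform sign $\sigma$ independent of $z$ and $Y'$. The sign is the bad one with probability at least $1/2$, so $q\ge\frac{\theta'}e\cdot\frac{13}{16}\cdot\frac12\ge\frac{\theta'}7$, because $32e<91$. Thus $\theta'\le7/25<1$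 and $\theta=\theta'\le7q$.
\end{proof}

\subsection{All jumps: uniform convexity}

For a jump $z$ of arbitrary shape we need a guaranteed increase of the norm for one of the two signs. This is the only place where $p>1$ is used. For $p=1$ the vectors $y,z$ above satisfy $\|y+z\|_1=\|y-z\|_1=\|y\|_1$, so no such increase is available and this step gives nothing.

\begin{lemma}\label{lem:convex}
For $1<p\le2$ and $y,z\in\mathbb{R}^r$,
\[
\tfrac12\big(\|y+z\|_p^2+\|y-z\|_p^2\big)\ge\|y\|_p^2+(p-1)\|z\|_p^2 .
\]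
\end{lemma}

\begin{proof}
We first show $\frac12(|a+b|^p+|a-b|^p)\ge(a^2+(p-1)b^2)^{p/2}$ for real $a,b$. Let $|b|\le|a|$; the case $a=0$ is trivial, so scale to $a=1$. The left side is $1+\sum_{k\ge1}\binom p{2k}b^{2k}$. In $\binom p{2k}$ the factors $p$ and $p-1$ are positive, and the remaining $2k-2$ factors $p-2,\dots,p-2k+1$ are nonpositive and even in number, so all coefficients are nonnegative. The left side is thus at least $1+\frac p2(p-1)b^2\ge(1+(p-1)b^2)^{p/2}$, by Bernoulli's inequality. If $|b|>|a|$, exchange the roles, which leaves the left side unchanged, and use $b^2+(p-1)a^2-a^2-(p-1)b^2=(2-p)(b^2-a^2)\ge0$.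

For $0<\beta\le1$ and $f,g\ge0$ the quantity $\|f\|_\beta=(\sum_if_i^\beta)^{1/\beta}$ satisfies the reverse Minkowski inequality $\|f+g\|_\beta\ge\|f\|_\beta+\|g\|_\beta$; by homogeneity this reduces to $\sum_i((1-t)f_i+tg_i)^\beta\ge1$ for $\|f\|_\beta=\|g\|_\beta=1$, which is concavity of $y^\beta$. Sum the scalar inequality over coordinates and apply this with $\beta=p/2$:
\[
\Big(\tfrac12\big(\|y+z\|_p^p+\|y-z\|_p^p\big)\Big)^{2/p}\ge\big\|(y_i^2+(p-1)z_i^2)_i\big\|_{p/2}\ge\|y\|_p^2+(p-1)\|z\|_p^2 .
\]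
By the power mean inequality the left side is at most $\frac12(\|y+z\|_p^2+\|y-z\|_p^2)$.
\end{proof}

Let $\mathcal{E}_1=\{z:(p-1)\|z\|_p^2>15\varepsilon\}$. If $z\in\mathcal{E}_1$ and $\|y\|_p\ge1$, Lemma~\ref{lem:convex} gives $\frac12(\|y+z\|_p^2+\|y-z\|_p^2)>1+15\varepsilon\ge\kappa^2$, so one of the two norms exceeds $\kappa$. By \eqref{eq:adm} the hypothesis of Lemma~\ref{lem:onejump} holds, with probability at least $7/8$. By \eqref{eq:mu}, $\mu(\mathcal{E}_1)=\lambda\,((p-1)/(15\varepsilon))^{p/2}$. Since $(15/(p-1))^{p/2}\le15/(p-1)$,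
\begin{equation}\label{eq:lambda}
\lambda\le M_p\,\varepsilon^{p/2}\,\frac\delta d,\qquad M_p:=\frac{420}{p-1}.
\end{equation}

\subsection{Concentrated jumps}

The power $\varepsilon^{p/2}$ in \eqref{eq:lambda} is weaker than the power $\varepsilon$ of Example~\ref{ex:diag}. The full power is recovered on coordinates where the jump is much larger than the typical size $\lambda_i$ of $|Y_i|^p$, because there the jump adds to $\|\cdot\|_p^p$ in proportion to its own $p$-th power. Let
\[
K=200\,c_p,\qquad D(z)=\{i:|z_i|^p\ge K\lambda_i\},\qquad\Sigma(z)=\sum_{i\in D(z)}|z_i|^p,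
\]
and $\mathcal{E}_2=\{z:\Sigma(z)\ge64\varepsilon\}$, a symmetric Borel set on which $\|z\|_p^p\ge64\varepsilon$. Fix $z\in\mathcal{E}_2$ and an admissible $Y'$. Call $i\in D(z)$ bad if $|Y_i'|^p>\frac12|z_i|^p$. By admissibility and Lemma~\ref{lem:tail},
\[
\Pr(i\text{ is bad})\le e\Pr\big(|Y_i|^p>\tfrac12K\lambda_i\big)=e\Pr\big(|\xi|^p>\tfrac K2\big)\le\frac{2e\,c_p}K=\frac e{100}\le\frac1{32}.
\]
The coordinates of $Y'$ are dependent, but only a first moment is needed: $\sum_{i\text{ bad}}|z_i|^p$ has mean at most $\Sigma(z)/32$, so by Markov's inequality it is at most $\Sigma(z)/2$ with probability at least $15/16$. By the first inequality in \eqref{eq:E}, every coordinate satisfies $\frac12(|Y'_i+z_i|^p+|Y'_i-z_i|^p)-|Y'_i|^p\ge\max(|z_i|^p-|Y'_i|^p,0)$, and for $i\in D(z)$ not bad this is at least $\frac12|z_i|^p$. Hence, with probability at least $\frac{15}{16}-\frac18=\frac{13}{16}$,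
\[
\tfrac12\big(\|Y'+z\|_p^p+\|Y'-z\|_p^p\big)\ge\|Y'\|_p^p+\tfrac12\cdot\tfrac12\Sigma(z)\ge1+16\varepsilon>\kappa^p .
\]
Lemma~\ref{lem:onejump} gives $\mu(\mathcal{E}_2)\le28\,\delta/d$.

We translate this into a property of the direction $Z$. Let $s_0=64\varepsilon$ and
\[
a(Z)=\sum_i|Z_i|^p\,\mathbf{1}\big[s_0|Z_i|^p\ge K\lambda_i\big]\in[0,1],\qquad\alpha=\mathbb{E}\,a(Z).
\]
Thus $a(Z)$ is the fraction of the mass of $Z$ on coordinates that are dominated by a jump of size $s_0$; in Example~\ref{ex:diag}, $\alpha=1$ as soon as $r\ge K\lambda/s_0$. If $a(Z)>0$ and $s\ge s_0/a(Z)$, then $s\ge s_0$, so every index counted in $a(Z)$ lies in $D(\pm s^{1/p}Z)$, and $\Sigma(\pm s^{1/p}Z)\ge s\,a(Z)\ge64\varepsilon$. By \eqref{eq:mu}, $\mu(\mathcal{E}_2)\ge\lambda\,\mathbb{E}\,a(Z)/s_0$, and therefore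
\begin{equation}\label{eq:lambdaalpha}
\lambda\alpha\le64\cdot28\,\frac{\varepsilon\delta}d=1792\,\frac{\varepsilon\delta}d .
\end{equation}

\subsection{The norm of $Y$ needs many coordinates}\label{sec:final}

The rates $\lambda$ and $\lambda\alpha$ are small, and yet $\|Y\|_p\ge1$ with probability at least $24/25$. We compare this with an upper bound on a $p$-th moment. As $\mathbb{E}\|Y\|_p^p=\infty$, we first truncate. Write $Y=Y''+J''$ with independent parts, where $J''$ carries the jumps of size $s>10\lambda$. Their rate is $\lambda/(10\lambda)=1/10$, so $Y''=Y$ with probability at least $9/10$, and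
\[
\mathbb{E}\|Y''\|_p^p\ge\Pr(\|Y''\|_p\ge1)\ge\tfrac{24}{25}-\tfrac1{10}\ge\tfrac12 .
\]
By (F2) and \eqref{eq:mu}, $Y_i''\sim\mathrm{ID}(\rho_i)$ with $\rho_i(|w|^p>t)\le\lambda\,\mathbb{E}|Z_i|^p/t=\lambda_i/t$. The upper bound of Lemma~\ref{lem:moment} with $\beta=\lambda_i$, summed over $i$, gives
\begin{equation}\label{eq:Ymoment}
\frac12\le c_p\lambda+\lambda\,\mathbb{E}\sum_i|Z_i|^p\int_0^{10\lambda}\mathbf{1}\big[s|Z_i|^p>\lambda_i\big]\,\frac{ds}s .
\end{equation}
The integral is the logarithm of the range of sizes $s$ at which the jump exceeds the typical size of coordinate $i$. We split the terms as in the definition of $a(Z)$.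

\emph{Terms with $s_0|Z_i|^p<K\lambda_i$.} The indicator forces $s>\lambda_i/|Z_i|^p>s_0/K$, so the integral is at most $\log_+(10K\lambda/s_0)$, which does not involve $r$. As $\sum_i|Z_i|^p=1$, these terms contribute at most $\lambda\log_+(10K\lambda/s_0)$.

\emph{Terms with $s_0|Z_i|^p\ge K\lambda_i$.} Since $|Z_i|\le1$, the indicator forces $s>\lambda_i$, and the integral is at most $\log(10\lambda/\lambda_i)$, a positive number because $\lambda_i\le\lambda$. Let $b_i=\mathbb{E}\big[|Z_i|^p\mathbf{1}[s_0|Z_i|^p\ge K\lambda_i]\big]$. Then $b_i\le\lambda_i/\lambda$ and $\sum_ib_i=\alpha\le1$. The function $\psi(y)=y\log(10/y)$, $\psi(0)=0$, is concave and increasing on $[0,1]$. So these terms contribute at most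
\[
\lambda\sum_ib_i\log\frac{10\lambda}{\lambda_i}\le\lambda\sum_i\psi(b_i)\le\lambda r\,\psi(\alpha/r)=\lambda\big(\alpha\log r+\psi(\alpha)\big)\le\lambda\big(\alpha\log r+\log10\big).
\]

Altogether
\begin{equation}\label{eq:last}
\frac12\le\lambda\Big(c_p+\log10+\log_+\frac{10K\lambda}{64\varepsilon}\Big)+\lambda\alpha\log r .
\end{equation}
The weak bound \eqref{eq:lambda} suffices for the first summand. It gives $\lambda\le M_p$, so $\log_+\frac{10K\lambda}{64\varepsilon}\le\log(KM_p)+\log\frac1\varepsilon$. Using $\varepsilon^{p/2}\le\varepsilon^{1/2}$, $\varepsilon^{1/4}\log\frac1\varepsilon\le4/e\le2$ and $\delta/d\le(\delta/d)^{1/4}$, the first summand is at most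
\[
M_p'\,\frac\delta d\,\varepsilon^{1/4}\le M_p'\Big(\frac{\varepsilon\delta}d\Big)^{1/4},\qquad M_p':=M_p\big(c_p+\log10+\log(KM_p)+2\big).
\]
Take $C_p'=\max(C_p,(4M_p')^4)$. The hypothesis $d/(\varepsilon\delta)\ge C_p'$, used only here, makes this at most $1/4$. Then \eqref{eq:last} gives $\lambda\alpha\log r\ge1/4$, and by \eqref{eq:lambdaalpha},
\[
\log r\ge\frac{d}{7168\,\varepsilon\delta}\ge\frac{d}{8000\,\varepsilon\delta}.
\]
This proves Theorem~\ref{thm:lower}. \qed

\begin{thebibliography}{9}

\bibitem{LT}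
Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{proposal}
\emph{Thesis Proposal: Advances in Algorithms for Matrix Approximation via Sampling and Sketching}, \texttt{https://taisukeyasuda.github.io/docs/phd-thesis/thesis-proposal.pdf}.

\end{thebibliography}
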